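# Monotone limits and sequential limits in the bidual of a Banach lattice

## 1. A separable $X$ with $X^\sigma\subsetneq{\sim}X$

Scalars are real, and everything is done in ZFC. The main theorem is the following.

**Theorem A.** There are a separable Banach lattice $X$, an element $\mathbf 1\in X_+$ and a sequence $(f_n)$ in $[0,\mathbf 1]\subset X$ such that $f_n\to x''\in X''$ for $\sigma(X'',X')$, and even $|f_n-x''|(\xi)\to0$ for all $\xi\in X'_+$, but $x''\notin X^\sigma$. Hence $X^\sigma\ne{\sim}X$.

It is accompanied by a positive result.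

**Theorem B.** $X^\sigma={\sim}X$ holds if

- (a) $X$ has order continuous norm, or
- (b) $X$ is an AM-space, or
- (c) $X'$ is separable.

Here is what the symbols mean. Let $X$ be a Banach lattice with dual $X'$ and bidual $X''$. We regard $X$ as a sublattice of $X''$, and $X''$ carries its natural order: $z\ge0$ in $X''$ means $z(\xi)\ge0$ for all $\xi\in X'_+$. "Weak\* convergence" in $X''$ always means $\sigma(X'',X')$-convergence, that is, pointwise convergence on $X'$.

**Definition.** $X^\sigma$ is the smallest subset of $X''$ that contains $X$ and contains the weak\* limit (when it exists in $X''$) of every *monotone* sequence of its elements, increasing or decreasing. ${\sim}X$ is the smallest subset of $X''$ that contains $X$ and contains the weak\* limit of *every* weak\*-convergent sequence of its elements.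

Since ${\sim}X$ contains $X$ and is in particular closed under monotone limits, $X^\sigma\subset{\sim}X$ always. The problem, taken from the paper "Sequential Weak Convergence", concerns the conjecture that the two sets coincide for every $X$. It may be read as follows: can every sequential limit be produced from $X$ by (transfinitely many) monotone limits? Theorem A answers no. It does so at the first opportunity: the limit of one sequence from $X$ already escapes $X^\sigma$, although the sequence is order bounded and converges in the strong sense $|f_n-x''|(\xi)\to0$.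

Three results may be quoted as background; we shall not need them. (i) If $X'$ is separable and $Y$ is a sublattice of $X''$, the analogous sets $Y^\sigma$ and ${\sim}Y$ coincide, and $X^\sigma={\sim}X=X''$. (ii) (T. Ogasawara) If every monotone bounded sequence in $X$ converges weakly to an element of $X$, then ${\sim}X=X$. (iii) For a general sublattice $Y$ of $X''$ the sets $Y^\sigma$ and ${\sim}Y$ need not coincide.

**Textbook facts used.** For compact metrizable $K$, $C(K)'=M(K)$, the finite signed Borel measures on $K$ (Riesz). For positive $\xi,\eta\in X'$, $x\in X_+$ and $\varphi\in X''$, $\zeta\in X'_+$, the Riesz–Kantorovich formulas say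
$$(\xi\wedge\eta)(x)=\inf_{0\le a\le x}\big(\xi(a)+\eta(x-a)\big),\qquad |\varphi|(\zeta)=\sup_{|\eta|\le\zeta}|\varphi(\eta)| .$$
Positive linear functionals on a Banach lattice are bounded. Other standard facts are recalled where they are used.

## 2. $c_0$, $C[0,1]$ and $L^1[0,1]$ by hand

**$X=c_0$.** Here $X''=\ell^\infty$. Given $z\in\ell^\infty$, put $z_{n,m}=z^+1_{\{0,\dots,n\}}-z^-1_{\{0,\dots,m\}}\in c_0$. For fixed $m$ this increases in $n$ with weak\* limit $z^+-z^-1_{\{0,\dots,m\}}$, and these limits decrease in $m$ with weak\* limit $z$. So $X^\sigma=X''$, and hence $X^\sigma={\sim}X=X''$.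

**$X=C[0,1]$, limit of one sequence.** Let $f_n\in C[0,1]$ and $f_n\to x''$ weak\*. Then $\sup_n\|f_n\|_\infty<\infty$ by uniform boundedness, and evaluating at point masses gives $f_n(t)\to F(t):=x''(\delta_t)$ for every $t$. By dominated convergence $x''(\mu)=\int F\,d\mu$ for every $\mu\in M[0,1]$. Now
$$F=\limsup_n f_n=\inf_n\ \sup_{N\ge n}\ \max_{n\le k\le N}f_k .$$
The maxima are in $C[0,1]$. They increase in $N$, and their limits decrease in $n$. All limits are weak\* limits by dominated convergence, when a bounded Borel function is read as the functional $\mu\mapsto\int F\,d\mu$. So $x''\in X^\sigma$ after two monotone steps.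

**$X=L^1[0,1]$.** If $f_n\in L^1$ converges weak\* in $X''$, then $\int f_ng$ converges for every $g\in L^\infty$. As $L^1$ is weakly sequentially complete, the limit is in $L^1$. So ${\sim}X=X=X^\sigma$.

## 3. Where $\limsup$ stops working

The $C[0,1]$ computation suggests a general attack: represent elements by functions and take $F=\limsup f_n$. This always yields a candidate in two monotone steps, when the sequence is order bounded. What has to be proved is that $F$ represents $x''$. In $C[0,1]$ this used point masses in $X'$. In general a functional $\mu\in X'$ only sees the $f_n$ in $L^1(\mu)$, and $L^1$-limits are not $\limsup$s. In $L^1[0,1]$ list the indicators of $[i2^{-j},(i+1)2^{-j}]$, $0\le i<2^j$, $j=0,1,2,\dots$, as $(f_n)$: then $f_n\to0$ in $L^1$, but every $t$ lies in some interval of each generation, so $\limsup f_n=1$ everywhere.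

In $L^1[0,1]$ one repairs this by passing to a subsequence with $\sum\|f_n\|_1<\infty$. For a single measure $\mu$, or for all measures dominated by a single one, such a repair exists. The exact point of failure is this: *the subsequence depends on $\mu$, and $X'$ may contain too many mutually singular measures for one choice to serve them all.* A subsequence is not essential. What would be needed is *some* Borel function $F$ that agrees with the $L^1(\mu)$-limit for all $\mu$ at once.

So here is the plan for a counterexample. We look for continuous functions $f_n:K\to\{0,1\}$, a Borel set $Z\subset K$ and two families of measures $\mathcal K_0,\mathcal K_1$ such that on $Z$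
$$f_n\to0\ \text{ in }L^1(P)\ \ \forall P\in\mathcal K_0,\qquad f_n\to1\ \text{ in }L^1(Q)\ \ \forall Q\in\mathcal K_1 .$$
The lattice $X$ will be designed so that $X'$ is made out of $\mathcal K_0$ and $\mathcal K_1$. Then a Borel $F$ representing the limit gives one Borel set $\{F=1\}\cap Z$ separating the whole family $\mathcal K_0$ from the whole family $\mathcal K_1$ on $Z$. Two individual members $P,Q$ can be separated, but we shall arrange that no single Borel set separates the families.

## 4. Reading bits at times $y_k$: the space $K$ and the functions $f_n$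

Let $\omega=\{0,1,2,\dots\}$ and let $\mathbb N_\infty=\omega\cup\{\infty\}$ be its one-point compactification. Let $K$ be the set of all $(c,y)$ with $c=(c_k)_{k\ge0}\in\{0,1\}^\omega$ and $y=(y_k)_{k\ge1}\in\mathbb N_\infty^{\mathbb N}$ such that for every $k\ge1$
$$\text{either } y_k<y_{k+1}\ \text{ or }\ y_k=y_{k+1}=\infty .$$
So $y$ is strictly increasing until it possibly reaches $\infty$, where it stays. The condition for a given $k$ fails exactly on $\bigcup_{w<\infty}\{y_{k+1}=w,\ y_k\ge w\}$, an open set. Hence $K$ is closed in a compact metrizable product, so $K$ is compact metrizable.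

Think of $c_0,c_1,\dots$ as bits and of $y_k$ as the time at which we move from bit $k-1$ to bit $k$. For $n\in\omega$ put
$$\kappa_n(c,y)=\#\{k\ge1:\ y_k\le n\}\le n+1,\qquad f_n(c,y)=c_{\kappa_n(c,y)}\in\{0,1\}.$$
So $\kappa_n$ is the depth reached at time $n$, and $f_n$ is the bit then being read. For example, if $y=(2,5,\infty,\infty,\dots)$ and $c=(0,1,1,0,\dots)$, then $\kappa_n=0,0,1,1,1,2,2,\dots$ and $f_n=0,0,1,1,1,1,1,\dots$ for $n=0,1,2,\dots$.

For $k\ge1$ the set $\{\kappa_n\ge k\}=\{y_k\le n\}$ is clopen, so $\kappa_n$ and $f_n$ are continuous. Let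
$$Z=\{(c,y)\in K:\ y_k<\infty\ \ \forall k\},$$
a Borel set. Off $Z$ only finitely many $y_k$ are finite, so $\kappa_n$, and hence $f_n$, is eventually constant. Put
$$f_\infty=\lim_nf_n\ \text{ on }K\setminus Z,\qquad f^r=f_\infty\ \text{on }K\setminus Z,\quad f^r=r\ \text{on }Z\qquad(r\in\{0,1\}).$$

## 5. The measures $\mathcal K_0,\mathcal K_1$ and the lattice $X$

The families must force convergence on $Z$ and yet be weak\* compact, so that they define a norm whose dual we can compute. We therefore use conditions on clopen sets only: at any time, a wrong reading at depth at least $k$ is allowed to mass at most $2^{-k}$. For $r\in\{0,1\}$ let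
$$\mathcal K_r=\{\mu\in M(K)_+:\ \mu(K)\le1,\ \ \mu(f_n\ne r,\ \kappa_n\ge k)\le2^{-k}\ \ \forall n,k\ge0\},$$
$$\mathcal K=\operatorname{co}(\mathcal K_0\cup\mathcal K_1)=\{sP+(1-s)Q:\ 0\le s\le1,\ P\in\mathcal K_0,\ Q\in\mathcal K_1\}.$$

Each $\mathcal K_r$ is convex. It is weak\* compact, because $\mu\mapsto\mu(C)$ is weak\* continuous for clopen $C$. It is *hereditary*: $0\le\nu\le\mu\in\mathcal K_r$ implies $\nu\in\mathcal K_r$. The set $\mathcal K$ has the same properties: it is convex as a convex hull, it is compact as a continuous image of $[0,1]\times\mathcal K_0\times\mathcal K_1$, and if $0\le\nu\le sP+(1-s)Q$, then by Radon–Nikodym $\nu=s\,hP+(1-s)\,hQ$ with a Borel $h$, $0\le h\le1$, so $\nu\in\mathcal K$.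

*Which multiples of point masses belong to $\mathcal K_r$?* If $y_k(t)=\infty$ for all $k>m$, then $\kappa_n(t)\le m$ for all $n$. So $2^{-m}\delta_t$ gives mass $0$ to $\{\kappa_n\ge k\}$ for $k>m$ and at most $2^{-m}\le2^{-k}$ for $k\le m$; thus $2^{-m}\delta_t\in\mathcal K_0\cap\mathcal K_1$. If $z\in Z$ and $c_k(z)=1$, then at time $n=y_k(z)$ we have $\kappa_n=k$, $f_n=1$, so $a\delta_z\in\mathcal K_0$ forces $a\le2^{-k}$. Thus if $c_k(z)=1$ for infinitely many $k$, only $a=0$ is possible.

For $f\in C(K)$ let
$$p(f)=\sup_{\mu\in\mathcal K}\int|f|\,d\mu\ \le\ \|f\|_\infty .$$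
Clearly $p$ is a lattice seminorm: $|f|\le|g|$ implies $p(f)\le p(g)$. It is a norm. Indeed, the points $t$ with $y_k(t)=\infty$ for all $k>m$, for some $m$, are dense in $K$: a basic neighborhood restricts finitely many coordinates, and changing $y_k$ to $\infty$ for all $k>m$ leaves a point in $K$. As $2^{-m}\delta_t\in\mathcal K$ for such $t$, $p(f)=0$ forces $f=0$ on a dense set.

Let $X$ be the completion of $(C(K),p)$, and let $\mathbf 1$ be the constant function. $X$ is a Banach lattice, separable because $C(K)$ is $\|\cdot\|_\infty$-separable and $p\le\|\cdot\|_\infty$. Also $C(K)_+$ is dense in $X_+$, because $x\mapsto x^+$ is continuous. Note $f_n\in[0,\mathbf 1]$.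

**Lemma 1 (the dual).** Restriction to $C(K)$ identifies $X'$, as an ordered space, with
$$J=\{\mu\in M(K):\ |\mu|\in C\,\mathcal K\ \text{ for some }C>0\},$$
which is an ideal of $M(K)$; moreover $\|\mu\|_{M(K)}\le\|\mu\|_{X'}$.

*Proof.* **Step 1: $J$ is an ideal and $J\subset X'$.** If $|\mu_i|\in C_i\mathcal K$, then $|\mu_1+\mu_2|\le|\mu_1|+|\mu_2|\in(C_1+C_2)\mathcal K$ by convexity, and $\mathcal K$ is hereditary. So $J$ is a subspace. If $|\nu|\le|\mu|\in C\mathcal K$, then $|\nu|\in C\mathcal K$ by heredity. For $|\mu|\in C\mathcal K$ we have $|\int f\,d\mu|\le\int|f|\,d|\mu|\le C\,p(f)$, so $\mu$ extends to $X$.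

**Step 2: the positive unit ball of $X'$ is contained in $\mathcal K$.** Let $\xi\in X'_+$, $\|\xi\|\le1$. On $C(K)$ we have $|\xi(f)|\le p(f)\le\|f\|_\infty$ and $\xi\ge0$, so $\xi$ is given by some $\mu\in M(K)_+$. If $\mu\notin\mathcal K$, Hahn–Banach separation gives $f\in C(K)$ with $\int f\,d\mu>\sup_{\nu\in\mathcal K}\int f\,d\nu$. Since $1_{\{f>0\}}\nu\in\mathcal K$ whenever $\nu\in\mathcal K$, the right side is at least $\sup_{\nu\in\mathcal K}\int f^+\,d\nu=p(f^+)$. So $\int f^+\,d\mu\ge\int f\,d\mu>p(f^+)$, contradicting $\|\xi\|\le1$.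

**Step 3: all of $X'$.** Restriction is injective as $C(K)$ is dense, and a functional is positive on $X$ iff it is positive on $C(K)$. For $\xi\in X'$ write $\xi=\xi^+-\xi^-$. By Step 2 it is given by $\mu=\mu_1-\mu_2$ with $\mu_i\in C\mathcal K$ for some $C>0$, and $|\mu|\le\mu_1+\mu_2\in2C\,\mathcal K$, so $\mu\in J$.

**Step 4: the norm estimate.** The map is an order isomorphism of lattices, so $|\xi|$ corresponds to $|\mu|$, and $|\mu|(K)=|\mu|(\mathbf 1)\le\|\mu\|_{X'}\,p(\mathbf 1)\le\|\mu\|_{X'}$. $\square$

## 6. Elements of $X^\sigma$ are Borel functions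

Monotone limits preserve representability by a single Borel function. Let $E$ be the set of $z\in X''$ for which there is a Borel $F:K\to\mathbb R$ with $F\in L^1(|\mu|)$ and $z(\mu)=\int F\,d\mu$ for all $\mu\in J$.

**Lemma 2.** $X^\sigma\subset E$.

*Proof.* By the definition of $X^\sigma$ we need two things.

**Step 1: $X\subset E$.** Let $x\in X$. Choose $h_j\in C(K)$ with $h_j\to x$ and $p(h_j-h_{j+1})\le2^{-j}$. For $\mu\in J$,
$$\sum_j\int|h_j-h_{j+1}|\,d|\mu|\ \le\ \sum_j2^{-j}\,\|\,|\mu|\,\|_{X'}<\infty ,$$
so $(h_j)$ converges $|\mu|$-a.e. and in $L^1(|\mu|)$. Let $F=\lim h_j$ where this limit exists in $\mathbb R$ and $F=0$ elsewhere. This $F$ is Borel and does not depend on $\mu$. Then $x(\mu)=\lim_j\int h_j\,d\mu=\int F\,d\mu$.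

**Step 2: $E$ is closed under monotone sequential limits.** Let $z_j\in E$ be increasing, represented by $F_j$, with $z_j\to z\in X''$ weak\*. Let $0\le\mu\in J$. For Borel $B$ we have $0\le1_B\mu\in J$, so $\int_BF_j\,d\mu=z_j(1_B\mu)$ increases in $j$. As $B$ is arbitrary, $F_j\le F_{j+1}$ $\mu$-a.e. Since $\int F_j\,d\mu\to z(\mu)<\infty$, monotone convergence gives $\sup_jF_j\in L^1(\mu)$ and $\int\sup_jF_j\,d\mu=z(\mu)$. Put $F=\sup_jF_j$ where this is finite and $F=0$ elsewhere. Then $F$ represents $z$ on $J_+$, hence by linearity on $J$. For decreasing sequences replace $z_j$ by $-z_j$. $\square$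

## 7. The limit of $(f_n)$, and what a Borel representative would have to separate

**Lemma 3.** If $\mu\in\mathcal K_r$, then $f_n\to f^r$ in $L^1(\mu)$.

*Proof.* Off $Z$, $f_n\to f_\infty$ pointwise, and we use dominated convergence. On $Z$ the distance is $\mu(Z\cap\{f_n\ne r\})$, and for each $k\ge1$
$$\mu(Z\cap\{f_n\ne r\})\le\mu(f_n\ne r,\ \kappa_n\ge k)+\mu(Z\cap\{y_k>n\})\le2^{-k}+\mu(Z\cap\{y_k>n\}).$$
The last term tends to $0$ as $n\to\infty$, since $y_k<\infty$ on $Z$. Now let $k\to\infty$. $\square$

*Individual pairs are separated.* Let $P\in\mathcal K_0$, $Q\in\mathcal K_1$. Then $\nu=P\wedge Q$ is in both families, so $f^0=f^1$ $\nu$-a.e., that is, $\nu(Z)=0$. So $P$ and $Q$ are mutually singular on $Z$.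

**Convergence.** Let $\mu\in J$. By Lemma 1, $\mu=C\,h\,(sP+(1-s)Q)$ with $|h|\le1$ Borel, $P\in\mathcal K_0$, $Q\in\mathcal K_1$, and Lemma 3 gives
$$\int f_n\,d\mu\ \longrightarrow\ C\Big(s\int hf^0\,dP+(1-s)\int hf^1\,dQ\Big).\tag{1}$$
So $x''(\mu):=\lim_n\int f_n\,d\mu$ exists for all $\mu\in J=X'$. It is linear in $\mu$, and $|x''(\mu)|\le|\mu|(K)\le\|\mu\|_{X'}$. Hence $x''\in X''$, $f_n\to x''$ weak\*, and $x''\in{\sim}X$.

The stronger convergence follows from the Riesz–Kantorovich formula. Let $\xi\in X'_+$ correspond to $C(sP+(1-s)Q)$. Any $\eta$ with $|\eta|\le\xi$ is $h\xi$ with $|h|\le1$, so by (1)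
$$|f_n-x''|(\xi)=\sup_{|\eta|\le\xi}|(f_n-x'')(\eta)|\le C\big(s\|f_n-f^0\|_{L^1(P)}+(1-s)\|f_n-f^1\|_{L^1(Q)}\big)\to0 .$$

**What $x''\in X^\sigma$ would give.** Suppose $x''\in X^\sigma$. By Lemma 2 a Borel $F$ represents $x''$. Let $P\in\mathcal K_0$ and $B\subset Z$ Borel. Then $1_BP\in\mathcal K_0$ and, by Lemma 3, $\int_BF\,dP=x''(1_BP)=\int_Bf^0\,dP=0$. So $F=0$ $P$-a.e. on $Z$. Likewise $F=1$ $Q$-a.e. on $Z$ for $Q\in\mathcal K_1$. Hence the Borel set $A=Z\cap\{F=1\}$ satisfies
$$P(A)=0\ \ \forall P\in\mathcal K_0,\qquad Q(Z\setminus A)=0\ \ \forall Q\in\mathcal K_1.\tag{2}$$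
To prove Theorem A it remains to show that *no Borel set $A\subset Z$ satisfies* (2).

## 8. Time sharing: a measure in $\mathcal K_0$ on alternating bits

Let us test the obvious candidate $F=\limsup f_n$, that is, $A=\{z\in Z: c_k(z)=1 \text{ for infinitely many }k\}$. We build $\mu\in\mathcal K_0$ of mass $\frac12$ carried by points of $Z$ with $c=(0,1,0,1,\dots)$. On these points $\limsup f_n=1$, so the candidate fails. The construction is the prototype of the main argument.

A point mass will not do (Section 5). But different points may read a wrong bit *at different times*. At stage $j$ we have $4^j$ initial segments $(c_0,y_1,c_1,\dots,y_{2j},c_{2j})$ with alternating bits $0,1,\dots,0$, each carrying mass $2^{-2j-1}$. Stage $0$ is the segment $(0)$ with mass $\frac12$. Let $L_j$ be the largest entry $y_i$ used so far ($L_0=0$). Give each segment four children; number all $4^{j+1}$ children by $\lambda=1,2,\dots$ and choose integers $L_j<u_1<v_1<u_2<v_2<\cdots$. Child number $\lambda$ continues its parent by $y_{2j+1}=u_\lambda$, $c_{2j+1}=1$, $y_{2j+2}=v_\lambda$,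 $c_{2j+2}=0$, and carries mass $2^{-2j-3}$. The infinite branches give points of $Z$, and the masses define a measure $\mu$ on them with $\mu(K)=\frac12$.

Let $L_j<n\le L_{j+1}$ and let $z$ pass through child $\lambda$. If $n<u_\lambda$, then $\kappa_n=2j$ and $f_n(z)=c_{2j}=0$. If $n\ge v_\lambda$, then $\kappa_n=2j+2$ and $f_n(z)=0$. Only for $u_\lambda\le n<v_\lambda$ is $f_n(z)=1$, and then $\kappa_n=2j+1$. The intervals $[u_\lambda,v_\lambda)$ are disjoint, so at time $n$ at most one child reads wrongly. Hence $\mu(f_n\ne0,\kappa_n\ge k)$ is at most $2^{-2j-3}\le2^{-k}$ for $k\le2j+1$, and $0$ for $k>2j+1$. At $n=0$ all points read $c_0=0$. So $\mu\in\mathcal K_0$.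

Swapping $0$ and $1$ gives a measure in $\mathcal K_1$ on which $\liminf f_n=0$, so the candidate $\liminf f_n$ fails as well. Note the bookkeeping: each extra bit halves the mass that may be wrong, and doubling the number of children, all active at different times, keeps the total mass constant. What makes it possible is that the entries $y_i$ may be postponed as far as we like.

## 9. Baire category in the usual topology gives nothing

To defeat all Borel sets we use Baire category: a Borel set is open up to a meager set, so it suffices that every comeager subset of a nonempty open set carries nonzero measures from both $\mathcal K_0$ and $\mathcal K_1$. With the usual topology on $Z$ (the subspace topology from $K$) this is false. For $u\ge1$ let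
$$E_u=\{z\in Z:\ \exists k\ge1:\ y_{k+i}(z)=u+i\ (0\le i\le u+1),\ c_{k+u}(z)=1,\ c_{k+u+1}(z)=0\}.$$
On $E_u$ we have $\kappa_{2u}=k+u\ge u$ with $f_{2u}=1$, and $\kappa_{2u+1}=k+u+1\ge u$ with $f_{2u+1}=0$. So $P(E_u)\le2^{-u}$ for $P\in\mathcal K_0$ (use time $2u$), and $Q(E_u)\le2^{-u}$ for $Q\in\mathcal K_1$ (use time $2u+1$). By Borel–Cantelli the set
$$G=\bigcap_N\bigcup_{u\ge N}E_u$$
is null for every measure in $\mathcal K_0\cup\mathcal K_1$. But each $\bigcup_{u\ge N}E_u$ is open in $Z$, and it is dense, since any finite initial segment can be continued by a large $u$, the consecutive entries $u+1,\dots,2u+1$ and the prescribed bits. So $G$ is a dense $G_\delta$ that no measure of $\mathcal K$ sees.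

The culprit is that usual open dense sets can force *consecutive* entries, which rules out postponement. The remedy is a finer topology in which the neighborhoods of a point may demand arbitrarily long delays.

## 10. The delay topology on $Z$

**Definition (nodes).** A *node* of length $k\ge0$ is $s=(c_0,y_1,c_1,\dots,y_k,c_k)$ with $c_i\in\{0,1\}$ and $y_1<\dots<y_k$ in $\omega$. Write $|s|=k$ and $\operatorname{last}(s)=c_k$. $\Sigma$ is the countable set of nodes. For $z\in Z$, $z|k$ is its initial node of length $k$. A number $u\in\omega$ is *admissible* for $s$ if $|s|=0$ or $u>y_{|s|}(s)$; then $s^\frown(u,c)$ is the one-step extension of $s$ by $y_{|s|+1}=u$, $c_{|s|+1}=c$.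

Put $\kappa_n(s)=\#\{i\le|s|:y_i(s)\le n\}$ and $f_n(s)=c_{\kappa_n(s)}(s)$. We shall use two facts.

- If $t$ is a node or a point of $Z$ extending $s$, all of whose entries $y_i$ with $i>|s|$ are $>n$, then $\kappa_n(t)=\kappa_n(s)$ and $f_n(t)=f_n(s)$.
- If all entries of $s$ are $\le n$, then $\kappa_n(s)=|s|$ and $f_n(s)=\operatorname{last}(s)$.

**Definition (topology $\mathcal T$).** For a node $s$ and a function $g:\Sigma\to\omega$ let
$$U(s,g)=\{z\in Z:\ z\text{ extends }s,\ \ y_{j+1}(z)\ge g(z|j)\ \ \forall j\ge|s|\}\ \neq\emptyset .$$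
$\mathcal T$ is the topology with these sets as a base.

They do form a base. They cover $Z$, as $z\in U(z|0,0)$. If $s,s'$ are incomparable, $U(s,g)\cap U(s',g')=\emptyset$. If $s'$ extends $s$, the conditions of $U(s,g)$ for $|s|\le j<|s'|$ depend only on $s'$. If one of them fails, the intersection is empty; otherwise it is $U(s',\max(g,g'))$. The sets $U(s,0)$ form a base of the usual topology of $Z$, so $\mathcal T$ refines it. Directly from the definition:
$$z\in U(s,g),\ m\ge|s|\ \Rightarrow\ U(z|m,g)\subset U(s,g);\qquad u\ge g(s)\text{ admissible}\ \Rightarrow\ U(s^\frown(u,c),g)\subset U(s,g).\tag{3}$$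

*Example.* Let $g(t)=y_{|t|}(t)+2$ for $|t|\ge1$ and $g(t)=0$ for $|t|=0$. Then $U((0),g)$ consists of the $z$ with $c_0=0$ and all gaps $y_{k+1}-y_k\ge2$. It is $\mathcal T$-open, but contains no nonempty usual-open set. It misses the set $G$ of Section 9, since every point of every $E_u$ has two consecutive entries. So $G$ is no longer $\mathcal T$-dense.

The next lemma turns density into something inductive. A node is "good" if a $\mathcal T$-neighborhood of the form $U(s,g')$ lies inside $D$. Every node reaches good nodes through steps in which the next entry has infinitely many possible values, so it can be postponed at will.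

**Lemma 4.** Let $D$ be $\mathcal T$-open and $\mathcal T$-dense, $j\in\omega$, and
$$R_0=\{s:\ |s|\ge j,\ \exists g'\ \ U(s,g')\subset D\}.$$
Let $R$ be the smallest set of nodes that contains $R_0$ and satisfies: $s\in R$ whenever for infinitely many $u$ there is $c$ with $s^\frown(u,c)\in R$. Then $R=\Sigma$.

*Proof.* Suppose $s\notin R$. For each $t\notin R$ only finitely many $u$ admit a $c$ with $t^\frown(u,c)\in R$. So we can choose $g(t)$ such that $t^\frown(u,c)\notin R$ for all admissible $u\ge g(t)$ and both $c$. Put $g=0$ on $R$. As $D$ is dense, there is $z\in U(s,g)\cap D$. By induction $z|m\notin R$ for all $m\ge|s|$: if $z|m\notin R$, then $y_{m+1}(z)\ge g(z|m)$, so $z|(m+1)\notin R$. On the other hand $D$ is open, so $z\in U(s',g')\subset D$ for some $s',g'$, and by (3) $U(z|m,g')\subset D$ for $m\ge|s'|$. So $z|m\in R_0\subset R$ for all $m\ge\max(|s'|,j)$, a contradiction. $\square$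

## 11. Splitting a node into an open dense set

We now move mass $\varepsilon$ from a node $s$ into $D$, ending at nodes whose last bit is $r$. On the way, wrong bits may have to be read. By time sharing, at each time and each depth $k>|s|$ at most $2^{-k}$ of the mass reads wrongly.

**Lemma 5.** Let $D,j$ be as in Lemma 4 and $r\in\{0,1\}$. For every node $s$, every $g:\Sigma\to\omega$, $T\in\omega$ and $0<\varepsilon\le2^{-|s|-1}$ there are a finite indexed family $(s^\lambda,g^\lambda,\varepsilon^\lambda)_{\lambda\in\Lambda}$ and $T^*\ge T$ with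

- (a) $s^\lambda$ extends $s$, $U(s^\lambda,g^\lambda)\subset U(s,g)\cap D$, $|s^\lambda|\ge j$, $\operatorname{last}(s^\lambda)=r$;
- (b) $\varepsilon^\lambda>0$, $\sum_\lambda\varepsilon^\lambda=\varepsilon$, $\varepsilon^\lambda\le2^{-|s^\lambda|-1}$;
- (c) $y_i(s^\lambda)\ge T$ for $|s|<i\le|s^\lambda|$, and $y_i(s^\lambda)\le T^*$ for all $i\le|s^\lambda|$;
- (d) for all $n$ and all $k>|s|$: $\ \sum\{\varepsilon^\lambda:\ f_n(s^\lambda)\ne r,\ \kappa_n(s^\lambda)\ge k\}\le2^{-k}$.

By (a) and (c), $f_n(s^\lambda)=r$ for $n\ge T^*$.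

*Proof.* Let $\mathcal L$ be the set of nodes $s$ for which the statement holds for all $g,T,\varepsilon$. By Lemma 4 it suffices to show that $\mathcal L\supset R_0$ and that $\mathcal L$ is closed under the rule defining $R$, for then $\mathcal L\supset R=\Sigma$.

**Step 1: $R_0\subset\mathcal L$; one more entry with bit $r$ is enough.** Let $|s|\ge j$ and $U(s,g')\subset D$. Put $\bar g=\max(g,g')$ and let $u\ge\max(T,\bar g(s))$ be admissible. Take two members, both equal to $(s^\frown(u,r),\bar g,\varepsilon/2)$, and $T^*=u$. By (3), $U(s^\frown(u,r),\bar g)\subset U(s,\bar g)\subset U(s,g)\cap D$, which with $|s|+1\ge j$ gives (a). Next, (b) holds as $\varepsilon/2\le2^{-|s|-2}$, and (c) is clear. For (d): $\kappa_n(s^\lambda)\ge k>|s|$ forces $n\ge u$, and then $f_n(s^\lambda)=r$. So the sum is $0$.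

**Step 2: $\mathcal L$ is closed under the rule; split in two and let the halves act one after the other.** Suppose that for infinitely many $u$ there is $c$ with $s^\frown(u,c)\in\mathcal L$. Choose such $(u_1,c_1)$ with $u_1\ge\max(T,g(s))$ and apply the statement to $s^\frown(u_1,c_1)$ with $g,T,\varepsilon/2$; this is allowed since $\varepsilon/2\le2^{-(|s|+1)-1}$. We get $\Lambda_1$ and $T_1^*$. Only then choose such $(u_2,c_2)$ with $u_2\ge\max(T_1^*,g(s))$, and apply the statement to $s^\frown(u_2,c_2)$ with $g,T_1^*,\varepsilon/2$. We get $\Lambda_2$ and $T_2^*$. Let $\Lambda=\Lambda_1\sqcup\Lambda_2$ and $T^*=T_2^*$.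

For (a), $U(s^\lambda,g^\lambda)\subset U(s^\frown(u_i,c_i),g)\cap D\subset U(s,g)\cap D$ by (3), since $u_i\ge g(s)$; the rest of (a) is inherited. The masses sum to $\varepsilon/2+\varepsilon/2$, so (b) holds. For (c): the entry number $|s|+1$ is $u_i\ge T$, later entries are $\ge T$, respectively $\ge T_1^*\ge T$, and all entries are $\le T_1^*$, respectively $\le T_2^*$, with $T_1^*\le T_2^*$.

For (d), let $k>|s|$. If $n<T_1^*$, members of $\Lambda_2$ have $y_{|s|+1}=u_2>n$, so $\kappa_n\le|s|<k$ and they do not contribute. If $n\ge T_1^*$, members of $\Lambda_1$ have $f_n=r$ and do not contribute. So only one $\Lambda_i$ contributes. If $k=|s|+1$, its contribution is at most $\varepsilon/2\le2^{-|s|-2}\le2^{-k}$. If $k>|s|+1$, it is at most $2^{-k}$ by (d) for $s^\frown(u_i,c_i)$. $\square$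

## 12. Measures from $\mathcal K_r$ on $\mathcal T$-comeager sets

**Proposition 6.** Let $D_1,D_2,\dots$ be $\mathcal T$-open and $\mathcal T$-dense, $U(s_0,g_0)$ a basic set, $r\in\{0,1\}$. There is $\mu\in\mathcal K_r$ with $\mu(K)>0$, concentrated on a (usual-)compact subset of $U(s_0,g_0)\cap\bigcap_jD_j$.

*Proof.* **Step 1: build a tree of nodes, one family after the other.** Replacing $s_0$ by $s_0{}^\frown(u,r)$ with $u\ge g_0(s_0)$ admissible, we may assume $\operatorname{last}(s_0)=r$, by (3). Let $\varepsilon_0=2^{-|s_0|-1}$, $L_0=y_{|s_0|}(s_0)$ (with $L_0=0$ if $|s_0|=0$), and $\mathcal F_0=\{(s_0,g_0,\varepsilon_0)\}$.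

Suppose we have a finite family $\mathcal F_j=\{(s^{(i)},g^{(i)},\varepsilon^{(i)}):i=1,\dots,N\}$ and $L_j$ such that
$$\operatorname{last}(s^{(i)})=r,\qquad\text{all entries of }s^{(i)}\text{ are}\le L_j,\qquad 0<\varepsilon^{(i)}\le2^{-|s^{(i)}|-1}.\tag{4}$$
Put $T_0=L_j+1$. For $i=1,\dots,N$ in turn apply Lemma 5 with $D=D_{j+1}$, length bound $j+1$, data $(s^{(i)},g^{(i)},\varepsilon^{(i)})$ and $T=T_{i-1}$, obtaining $\Lambda_i$ and $T_i:=T^*\ge T_{i-1}$. Let $\mathcal F_{j+1}=\bigsqcup_i\Lambda_i$ and $L_{j+1}=T_N>L_j$. By (a), (b), (c), condition (4) persists.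

**Step 2: define $\mu$.** The families form a finitely branching tree, in which each member has descendants in the next family. Let $\mathcal B$ be the compact space of infinite branches, with the Borel measure $\beta$ that gives mass $\varepsilon^\lambda$ to the set of branches through $\lambda$; this is consistent by (b). Along a branch $(\lambda_j)$ the nodes $s^{\lambda_j}$ extend each other and $|s^{\lambda_j}|\ge j$, so they define a point of $Z$. The resulting map $\mathcal B\to Z$ is continuous for the usual topology, because $z|k$ is determined by $\lambda_k$. Let $\mu$ be the image of $\beta$. Then $\mu(K)=\varepsilon_0>0$, and $\mu$ lives on the compact image of $\mathcal B$.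

**Step 3: the image lies in $U(s_0,g_0)\cap\bigcap_jD_j$.** Let $z$ come from $(\lambda_j)$. We claim that $z\in U(s^{\lambda_j},g^{\lambda_j})$ for every $j\ge0$. Let $i\ge|s^{\lambda_j}|$ and choose $j'>j$ with $|s^{\lambda_{j'}}|>i$. Take any $w\in U(s^{\lambda_{j'}},g^{\lambda_{j'}})$; by (a) this set is contained in $U(s^{\lambda_j},g^{\lambda_j})$. Both $w$ and $z$ extend $s^{\lambda_{j'}}$, so $w|(i+1)=z|(i+1)$, and therefore $y_{i+1}(z)=y_{i+1}(w)\ge g^{\lambda_j}(w|i)=g^{\lambda_j}(z|i)$. This proves the claim. For $j=0$ the set is $U(s_0,g_0)$; for $j\ge1$ it is contained in $D_j$ by (a).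

**Step 4: $\mu\in\mathcal K_r$.** Clearly $\mu(K)\le1$. Fix $n,k\ge0$. By (c), entries introduced in passing from $\mathcal F_j$ to $\mathcal F_{j+1}$ are $\ge L_j+1$.

*Case $n\le L_0$.* All entries beyond $s_0$ exceed $n$, so $\kappa_n\le|s_0|$ on the image. So $\mu(f_n\ne r,\kappa_n\ge k)$ is $0$ for $k>|s_0|$ and at most $\varepsilon_0\le2^{-k}$ for $k\le|s_0|$.

*Case $L_j<n\le L_{j+1}$* (exactly one $j$). Let $z$ come from a branch through member $i$ of $\mathcal F_j$ and $\lambda\in\Lambda_i$. Entries introduced later exceed $L_{j+1}\ge n$, so $f_n(z)=f_n(s^\lambda)$ and $\kappa_n(z)=\kappa_n(s^\lambda)$.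

- If $n<T_{i-1}$: the entries of $s^\lambda$ beyond $s^{(i)}$ are $\ge T_{i-1}>n$, while those of $s^{(i)}$ are $\le L_j<n$. So $f_n(z)=\operatorname{last}(s^{(i)})=r$.
- If $n\ge T_i$: $f_n(z)=f_n(s^\lambda)=r$ by the last line of Lemma 5.

So $f_n(z)\ne r$ implies $T_{i-1}\le n<T_i$, which holds for at most one $i$. If there is none, the measure in question is $0$. For that $i$,
$$\mu(f_n\ne r,\ \kappa_n\ge k)=\sum\{\varepsilon^\lambda:\ \lambda\in\Lambda_i,\ f_n(s^\lambda)\ne r,\ \kappa_n(s^\lambda)\ge k\}.$$
If $k\le|s^{(i)}|$, this is at most $\varepsilon^{(i)}\le2^{-k}$. If $k>|s^{(i)}|$, it is at most $2^{-k}$ by (d). $\square$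

## 13. No Borel set separates $\mathcal K_0$ from $\mathcal K_1$ on $Z$

Recall that a subset of a topological space has the *Baire property* if it is $O\triangle M$ with $O$ open and $M$ meager. In any topological space these sets form a σ-algebra. For complements, $(O\triangle M)^c=O^c\triangle M$, and $O^c$ is its interior together with a nowhere dense set. For unions, $\bigcup_n(O_n\triangle M_n)$ differs from $\bigcup_nO_n$ only within $\bigcup_nM_n$. Open sets belong to it, hence so do all Borel sets.

**Proof of Theorem A.** By Section 7 it remains to show that no Borel $A\subset Z$ satisfies (2). Let $A$ be one. As $\mathcal T$ refines the usual topology of $Z$, $A$ is $\mathcal T$-Borel, so $A=O\triangle M$ with $O$ $\mathcal T$-open and $M\subset\bigcup_jF_j$, where the $F_j$ are $\mathcal T$-closed and nowhere dense. Put $D_j=Z\setminus F_j$, which is $\mathcal T$-open and dense.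

- If $O\ne\emptyset$, pick $U(s_0,g_0)\subset O$. Then $U(s_0,g_0)\cap\bigcap_jD_j\subset O\setminus M\subset A$. Proposition 6 with $r=0$ gives $P\in\mathcal K_0$ with $P(A)>0$, contradicting (2).
- If $O=\emptyset$, then $A=M$ and $\bigcap_jD_j\subset Z\setminus A$. Proposition 6 with $r=1$ and any basic set gives $Q\in\mathcal K_1$ with $Q(Z\setminus A)>0$, contradicting (2).

So $x''\in{\sim}X$ but $x''\notin X^\sigma$. $\blacksquare$

**Remark.** Only the Baire property of $A$ was used. Sets with the Baire property in any topological space are closed under the Souslin operation (Nikodym). So $x''$ is not represented even by an $F$ measurable for the smallest σ-algebra that contains the open sets of $K$ and is closed under the Souslin operation.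

## 14. $X^\sigma$ as a space of Borel functions, for separable $X$

We turn to Theorem B. First we reduce to separable lattices, then represent them on a compact space as in the construction above.

**Lemma 7.** If $X_0^\sigma={\sim}X_0$ for every separable closed sublattice $X_0$ of $X$, then $X^\sigma={\sim}X$.

*Proof.* **Step 1: inclusions respect both closures.** For the inclusion $\iota:X_0\to X$ of a closed sublattice, $\iota''$ is positive and weak\*-continuous. The set $\{z\in X_0'':\iota''z\in X^\sigma\}$ contains $X_0$ and is closed under monotone sequential limits, so $\iota''(X_0^\sigma)\subset X^\sigma$. Likewise $\iota''({\sim}X_0)\subset{\sim}X$. The same holds for inclusions $X_0\subset X_1$ of closed sublattices.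

**Step 2: every element of ${\sim}X$ comes from a separable sublattice.** Let $W$ be the set of all $\iota''z$ with $X_0$ a separable closed sublattice and $z\in{\sim}X_0$. Then $X\subset W$. Let $x_n''=\iota_n''z_n\in W$, with $z_n\in{\sim}X_n$, converge weak\* to $x''$. Let $X_0$ be the closed sublattice generated by $\bigcup_nX_n$; it is separable. By Step 1, $x_n''=\iota''w_n$ with $w_n\in{\sim}X_0$. For $\xi\in X_0'$ with Hahn–Banach extension $\tilde\xi\in X'$ we have $w_n(\xi)=x_n''(\tilde\xi)\to x''(\tilde\xi)$. So $(w_n)$ converges pointwise on $X_0'$, to a bounded functional $w$ by uniform boundedness. Hence $w\in{\sim}X_0$. For $\eta\in X'$, $(\iota''w)(\eta)=\lim_nw_n(\eta|_{X_0})=\lim_nx_n''(\eta)=x''(\eta)$. Thus $x''\in W$. So $W$ is closed under sequential limits, and ${\sim}X\subset W$.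

**Step 3.** If always $X_0^\sigma={\sim}X_0$, then $W\subset X^\sigma$ by Step 1, so ${\sim}X\subset W\subset X^\sigma\subset{\sim}X$. $\square$

**Representation.** Let $X\ne0$ be separable. An element $u\ge0$ is *quasi-interior* if the ideal $X_u=\bigcup_k[-ku,ku]$ is dense; for example, $(2^{-n})_n$ is quasi-interior in $c_0$. If $(x_n)_{n\ge1}$ is dense in $X$, then $u=\sum_n2^{-n}|x_n|/(1+\|x_n\|)$ is quasi-interior, since every $x_n\in X_u$. With the order-unit norm $\|x\|_u=\inf\{k\ge0:|x|\le ku\}$, $X_u$ is a Banach lattice, and $\|x\|\le\|u\|\,\|x\|_u$. Choose a countable subset of $X_u$ that is dense in $X$. The $\|\cdot\|_u$-closed sublattice $Y$ that it generates together with $u$ is a separable AM-space with unit $u$. (An *AM-space* is a Banach lattice with $\|x\vee y\|=\max(\|x\|,\|y\|)$ for $x,y\ge0$, such as $c_0$ or $C(S)$.) By Kakutani's theorem $Y\cong C(K)$ with $K$ compact metrizable and $u\leftrightarrow1$.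

So $C(K)$ is dense in $X$, and $C(K)_+$ is dense in $X_+$. Restriction identifies $X'$ order-isomorphically with a subspace $J\subset M(K)$, namely the measures bounded on $C(K)$ for the norm of $X$, and $\|\mu\|_{M(K)}\le\|u\|\,\|\mu\|_{X'}$. If $0\le\mu\le\nu\in J$, then $|\mu(f)|\le\nu(|f|)\le\|\nu\|_{X'}\|f\|_X$, so $\mu\in J$. For $\mu\in J$, decomposing in $X'$ gives $\mu=\mu_1-\mu_2$ with $0\le\mu_i\in J$ and $|\mu|\le\mu_1+\mu_2$, so $|\mu|\in J$. Thus $J$ is an ideal of $M(K)$. For Borel $F$ with $F\in L^1(|\mu|)$ for all $\mu\in J$ put $\Phi_F(\mu)=\int F\,d\mu$. Then $\Phi_F\in X''$, because $\Phi_{F^+}$ and $\Phi_{F^-}$ are positive functionals on $X'$.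

*Example.* For $X=C[0,1]$ and $u=1$ we get $K=[0,1]$, $J=M[0,1]$. For $X=L^2[0,1]$ with $u=1$ one may take for $Y$ any separable $\|\cdot\|_\infty$-closed sublattice of $L^\infty$ that contains $1$ and is dense in $L^2$, such as $C[0,1]$; then $J=\{g\lambda: g\in L^2\}$ with $\lambda$ Lebesgue measure.

**Proposition 8.** For separable $X\neq0$, $X^\sigma=\{\Phi_F:\ F\text{ Borel},\ F\in L^1(|\mu|)\ \forall\mu\in J\}$.

*Proof.* "$\subset$" is the proof of Lemma 2 word for word, with $p$ replaced by $\|\cdot\|_X$; it used only that $C(K)$ is dense and that $J$ is an ideal.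

"$\supset$" **Step 1: bounded $F$.** The bounded Borel $F$ with $\Phi_F\in X^\sigma$ include $C(K)$ and are closed under bounded monotone sequential limits, by dominated convergence. Let $\mathcal H$ be the smallest class of bounded functions that contains $C(K)$ and is closed under bounded monotone sequential limits; we show that it contains all bounded Borel functions. For $a\in\mathbb R$ the class $\{g: ag\in\mathcal H\}$ contains $C(K)$ and has the closure property, so $a\mathcal H\subset\mathcal H$. For $f\in C(K)$ the class $\{g:f+g\in\mathcal H,\ f\vee g\in\mathcal H\}$ contains $C(K)$ and has the closure property, so it contains $\mathcal H$. Repeating this with $f\in\mathcal H$, for which $C(K)$ is now known to be in the class, shows that $\mathcal H$ is a vector lattice. Hence $\{B:1_B\in\mathcal H\}$ is a σ-algebra. It contains the open sets, whose indicators are increasing limits of continuous functions. So $\mathcal H$ contains all Borel simple functions, and their bounded monotone limits give all bounded Borel functions.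

**Step 2: general $F$.** The functions $(F\wedge n)\vee(-m)$ are bounded and increase in $n$ to $F\vee(-m)$, which decreases in $m$ to $F$. Everything is dominated by $|F|$, so the corresponding functionals converge weak\*, and $\Phi_F\in X^\sigma$. $\square$

## 15. Point masses plus one dominating measure: a criterion

In Section 2 two mechanisms made things work: point masses in $C[0,1]$, one dominating measure in $L^1[0,1]$. Together they form a criterion.

**Theorem 9.** Let $X\neq0$ be separable, represented as in Section 14, and let $K_a=\{t\in K:\delta_t\in J\}$. If there is $m\in J_+$ with $1_{K\setminus K_a}|\mu|\ll m$ for all $\mu\in J$, then $X^\sigma={\sim}X$.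

*Proof.* $K_a=\bigcup_l\{t:\|\delta_t\|_{X'}\le l\}$ is σ-compact, as each set $\{t:|f(t)|\le l\|f\|_X\ \forall f\in C(K)\}$ is closed. By Proposition 8 every element of $X^\sigma$ is some $\Phi_F$. So it suffices to show: if $\Phi_{F_n}\to x''\in X''$ weak\*, then $x''=\Phi_F$ for some $F$. Then $X^\sigma$ is closed under weak\* sequential limits, that is, ${\sim}X\subset X^\sigma$.

**Step 1: a limit for each $\mu$ separately.** Let $0\le\mu\in J$. For bounded Borel $g$ we have $g\mu\in J$, so $\int F_ng\,d\mu$ converges. Thus $(F_n)$ is weakly Cauchy in $L^1(\mu)$, which is weakly sequentially complete. So $F_n\to h_\mu$ weakly in $L^1(\mu)$, and $x''(\mu)=\int h_\mu\,d\mu$.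

**Step 2: one candidate $F$.** For $t\in K_a$, $F_n(t)=\Phi_{F_n}(\delta_t)\to x''(\delta_t)$. Let $F=\lim F_n$ on $K_a$, and let $F$ be a Borel version of $h_m$ on $K\setminus K_a$.

**Step 3: $h_\mu=F$ $\mu$-a.e. on $K_a$.** By Egorov, $K_a$ contains sets $B$ of $\mu$-measure arbitrarily close to $\mu(K_a)$ on which $F_n\to F$ uniformly. For Borel $C\subset B$, $\int_CF\,d\mu=\lim\int_CF_n\,d\mu=\int_Ch_\mu\,d\mu$, so $F=h_\mu$ $\mu$-a.e. on $B$.

**Step 4: $h_\mu=F$ $\mu$-a.e. on $K\setminus K_a$.** Write $1_{K\setminus K_a}\mu=\rho m$ with $\rho\ge0$ Borel. For Borel $B\subset(K\setminus K_a)\cap\{\rho\le l\}$ the function $\rho1_B$ is bounded, so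
$$\int_BF_n\,d\mu=\int F_n\,\rho1_B\,dm\ \to\ \int h_m\,\rho1_B\,dm=\int_BF\,d\mu ,$$
and also $\int_BF_n\,d\mu\to\int_Bh_\mu\,d\mu$. So $h_\mu=F$ $\mu$-a.e. on $(K\setminus K_a)\cap\{\rho\le l\}$; let $l\to\infty$.

Hence $F\in L^1(\mu)$ and $x''(\mu)=\int F\,d\mu$ for all $\mu\in J_+$, so $x''=\Phi_F$. $\square$

*The lattice of Theorem A.* There $C(K)$, with $u=\mathbf 1$, is such a representation. By Section 5, $K\setminus Z\subset K_a$. A point $z\in Z$ whose bits are eventually equal to $r$, say $c_k=r$ for $k>m$, has $2^{-m}\delta_z\in\mathcal K_r$, because wrong readings occur only at depth $\le m$. If both bits occur infinitely often in $z\in Z$, then $a\delta_z\in\mathcal K_0$ or $a\delta_z\in\mathcal K_1$ forces $a=0$, so $z\notin K_a$. Thus $K\setminus K_a$ is the set of $z\in Z$ with both bits occurring infinitely often, and by Theorems A and 9 no single $m\in J_+$ dominates the part of $J$ living there.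

## 16. Order continuous norms, AM-spaces, separable duals

**Proof of Theorem B.** By Lemma 7 it suffices to verify the hypothesis of Theorem 9 for every separable closed sublattice $X_0\ne0$ of $X$ (for $X_0=0$ there is nothing to prove). Let $K$, $u$, $J$ belong to $X_0$ as in Section 14.

**Case (a): order continuous norm.** *We find $m$ dominating all of $J$.* Recall that the norm of $X$ is order continuous iff every monotone order bounded sequence converges in norm ($c_0$ and $L^1$ are examples, $C[0,1]$ is not). This property passes to the closed sublattice $X_0$, and norm limits of monotone sequences are their suprema or infima. As $X_0$ is separable, the positive part of the unit ball of $X_0'$ is compact metrizable for the weak\* topology. Let $(m_n)_{n\ge1}$ be weak\* dense in it and $m=\sum_n2^{-n}m_n\in J_+$. If $x\ge0$ and $m(x)=0$, then all $m_n(x)=0$, so $\xi(x)=0$ for all $\xi\in(X_0')_+$ and $x=0$. So $m$ is strictly positive.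

Let $0\le\mu\in J$ with $\mu\perp m$. Since $J$ is an ideal of $M(K)$, $\mu\wedge m=0$ also in $X_0'$. By Riesz–Kantorovich there are $a_n\in[0,u]$ in $X_0$ with
$$\mu(a_n)+m(u-a_n)\le2^{-n}.$$
Let $b_n=\inf_{k\ge n}a_k$, the norm limit of the decreasing sequence $a_n\wedge\dots\wedge a_N$, $N\to\infty$. The $b_n$ increase and are bounded by $u$, so $b_n\to b\le u$ in norm. From $u-(a_n\wedge\dots\wedge a_N)\le\sum_{k=n}^N(u-a_k)$ we get $m(u-b)\le m(u-b_n)\le\sum_{k\ge n}2^{-k}\to0$. So $m(u-b)=0$ and $b=u$. But $0\le\mu(b_n)\le\inf_{k\ge n}\mu(a_k)=0$, so $\mu(K)=\mu(u)=\lim\mu(b_n)=0$, that is, $\mu=0$.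

For general $\mu\in J$, the $m$-singular part of $|\mu|$ in the Lebesgue decomposition lies in $J$, since $J$ is an ideal, and so it is $0$. Hence $|\mu|\ll m$ for all $\mu\in J$.

**Case (b): AM-spaces.** *All of $J$ lives on $K_a$, so $m=0$ will do.* $X_0$ is an AM-space, so by Kakutani a closed sublattice of some $C(S)$, $S$ compact. Let $0\le\mu\in J=X_0'$. On $X_0$ the functional is dominated by the sublinear functional $f\mapsto\|\mu\|\,\|f^+\|_\infty$. A Hahn–Banach extension to $C(S)$ dominated by it is $\le0$ on functions $f\le0$, so it is positive. Thus $\mu(x)=\int_Sx\,d\rho$ for $x\in X_0$, with a positive measure $\rho$ on $S$.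

For $s\in S$ the evaluation at $s$, restricted to $C(K)\subset X_0$, is a lattice homomorphism to $\mathbb R$. So it equals $w(s)\delta_{\theta(s)}$ with $w(s)=u(s)\ge0$ and, where $w(s)>0$, a unique $\theta(s)\in K$. For $f\in C(K)$, regarded as an element $x_f$ of $C(S)$, $f(\theta(s))=x_f(s)/u(s)$ on $\{w>0\}$; so $\theta$ is continuous on $\{w>0\}=\bigcup_l\{w\ge1/l\}$, a σ-compact set. Moreover $\delta_{\theta(s)}$ is $w(s)^{-1}$ times the restriction of a bounded functional on $X_0$, so $\theta(s)\in K_a$. Finally $|x_f|\le\|f\|_\infty u$ vanishes where $w=0$, so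
$$\mu(f)=\int_{\{w>0\}}f(\theta(s))\,w(s)\,d\rho(s),\qquad\text{that is,}\quad\mu=\theta_*(w\rho).$$
So $\mu$ is concentrated on the σ-compact set $\theta(\{w>0\})\subset K_a$. As this holds for all $\mu\in J_+$, we have $1_{K\setminus K_a}|\mu|=0$ for all $\mu\in J$, and the criterion holds with $m=0$.

**Case (c): separable dual.** *A quasi-interior point of $X_0'$ dominates.* $X_0'$ is a quotient of $X'$ by Hahn–Banach, so it is separable and has a quasi-interior point $m$ (Section 14). Let $\mu\in J$. We claim that $|\mu|\wedge lm\to|\mu|$ in $X_0'$ as $l\to\infty$. Given $\varepsilon>0$, pick $\nu$ in the ideal generated by $m$ with $\|\,|\mu|-\nu\|<\varepsilon$, and $l$ with $\nu^+\le lm$. Then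
$$0\le|\mu|-|\mu|\wedge lm\le|\mu|-|\mu|\wedge\nu^+\le\big||\mu|-\nu^+\big|\le\big||\mu|-\nu\big| ,$$
which has norm $<\varepsilon$. Since $\|\cdot\|_{M(K)}\le\|u\|\,\|\cdot\|_{X_0'}$, the convergence also holds in total variation. Each $|\mu|\wedge lm$ is $\ll m$, and this passes to limits in total variation, so $|\mu|\ll m$. $\blacksquare$
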